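# Fields of plane curves over a Grassmannian without inscribed regular $2n$-gons

## 1. Two theorems on regular $N$-gons in fields of curves

Throughout, $G_2(\mathbb R^n)$ is the Grassmannian of nonoriented $2$-planes through the origin $O$ of $\mathbb R^n$, and $\gamma_2^n$ is its tautological bundle: the fiber over a plane $L$ is $L$ itself, with its Euclidean structure. A field of curves in $\gamma_2^n$ chooses a Jordan curve $\gamma_L\subset L$ for every $L$, subject to the regularity conditions (i) and (ii) of Section 2.

**Theorem 1.** Let $n\ge 3$ and $N\ge 2n$ (in particular $N=2n$). There is a field of curves in $\gamma_2^n$ satisfying (i) and (ii), with $C^\infty$ dependence on $L$, consisting of real-analytic strictly convex curves arbitrarily $C^\infty$-close to the unit circles, in which no curve has an inscribed regular $N$-gon.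

**Theorem 2.** Let $N\ge5$ be odd with $N\nmid\big(\frac{N-1}2\big)!$. Equivalently, $N$ is a prime $\ge 5$ or $N=9$. If $N\le 2n-1$, then every field satisfying (i) and (ii) in $\gamma_2^n$ contains a curve with an inscribed regular $N$-gon.

The first theorem answers a question from the paper "Apporximation Of Two-Dimensional Cross-Sections" (title as printed), which contains the following conjecture.

**Conjecture.** Each continuous field of "smooth" Jordan curves in $\gamma_2^n$ contains a curve with an inscribed regular $2n$-gon.

With $N=2n$, Theorem 1 says that the conjecture is false for every $n\ge3$. The failure is not caused by wild curves, since the counterexample consists of analytic convex curves as close to round circles as we please. Theorem 2 shows that the range $N\ge 2n$ in Theorem 1 cannot be enlarged when $2n-1\ge5$ is a prime or $9$. For $n=3$ the two theorems together read: regular pentagons always occur, and regular $N$-gons can be avoided for each $N\ge6$. Nothing is claimed about the remaining $N<2n$.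

Why expect $2n$ at all? Count parameters. A regular polygon in some plane of $\mathbb R^n$ is given by the plane ($\dim G_2(\mathbb R^n)=2n-4$ parameters), its center ($2$), its radius ($1$) and its rotation angle ($1$), so $2n$ parameters in all. Asking that $N$ vertices lie on the curve is $N$ equations. For $N=2n$ the numbers balance, so one may hope for solutions, but a count of parameters does not produce them.

## 2. Fields of smooth Jordan curves

The word "smooth" in the conjecture is informal. We give it the following meaning.

**Definition.** A field satisfying (i) and (ii) assigns to each $L\in G_2(\mathbb R^n)$ a curve $\gamma_L\subset L$ such that: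

(i) each $\gamma_L$ is the image of a $C^2$ embedding $S^1\to L$ with nowhere vanishing derivative (it need not be round or convex);

(ii) every $L_0$ has a neighborhood $U$ and a map $f:U\times S^1\to\mathbb R^n$ such that for each $L\in U$ the map $f(L,\cdot)$ is such an embedding with image $\gamma_L$, and $f,\partial_tf,\partial_t^2f$ are continuous on $U\times S^1$.

In particular, curvature is a continuous function on $\bigcup_L\gamma_L$. Note that the parametrization is only local in $L$. No global choice of a starting point or of an orientation is required.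

**Definition.** A regular $N$-gon is a nondegenerate convex regular polygon with $N$ distinct vertices. It is inscribed in $\gamma_L$ if it lies in the plane $L$ and all its vertices lie on $\gamma_L$. No condition is imposed on the order of the vertices along the curve.

**Example.** The unit circles $\{v\in L:|v|=1\}$ form a field. So do the sections $L\cap\{\sum_j\lambda_jx_j^2=1\}$ of an ellipsoid ($\lambda_j>0$). For $n=2$ the Grassmannian is a point, a field is one curve, and the conjecture reduces to Shnirel'man's theorem: a square can be inscribed in every smooth Jordan plane curve.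

## 3. Frames as isotropic complex vectors

This section sets up coordinates in which rotating a frame is multiplication by a complex number.

Let $V=V_2(\mathbb R^n)$ be the manifold of orthonormal $2$-frames $(x,y)$ in $\mathbb R^n$. Write a frame as $z=x+iy\in\mathbb C^n$. Since $\sum z_j^2=|x|^2-|y|^2+2i\,x\cdot y$ and $\sum|z_j|^2=|x|^2+|y|^2$,
$$V=\Big\{z\in\mathbb C^n:\ \sum_jz_j^2=0,\ \sum_j|z_j|^2=2\Big\},$$
which is compact, and smooth of dimension $2n-3$. Let $L_z=\mathrm{span}(x,y)$. Rotating the frame is $z\mapsto e^{i\alpha}z$, and reflecting it, $(x,y)\mapsto(x,-y)$, is $z\mapsto\bar z$. Explicitly,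
$$e^{-it}z=(x\cos t+y\sin t)+i(y\cos t-x\sin t)=v+iv^\perp ,\qquad v=\mathrm{Re}(e^{-it}z),$$
and $(v,v^\perp)$ is an orthonormal basis of $L_z$. As $t$ runs over a period, $v$ runs once around the unit circle of $L_z$.

Fix $N\ge3$, and put
$$\omega=e^{2\pi i/N},\qquad u_j(z)=\mathrm{Re}(\omega^{-j}z)=x\cos\tfrac{2\pi j}N+y\sin\tfrac{2\pi j}N .$$
A regular $N$-gon in a plane $L$ has vertices $c+ru_j(z)$, $j\in\mathbb Z/N$, with $c\in L$, $r>0$ and $z$ a frame of $L$; every such choice gives a regular $N$-gon.

For $c\in L_z$ write $c=|c|(x\cos\varphi+y\sin\varphi)$, so that $c\cdot u_j(z)=|c|\cos(\frac{2\pi j}N-\varphi)$. Since $\omega\ne1$ and $\omega^2\neq1$, summing over $j$ gives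
$$\sum_ju_j(z)=0,\qquad \sum_j\big(c\cdot u_j(z)\big)^2=\tfrac N2|c|^2. \tag{1}$$

Let $E\subset\mathbb R^N$ be the span of $(1)_j$, $(\cos\frac{2\pi j}N)_j$, $(\sin\frac{2\pi j}N)_j$. For every $c\in L_z$ the vector $(c\cdot u_j(z))_j$ lies in $E$.

**Reading frequencies.** Consider a real vector
$$h_j=A_0+\sum_{1\le k<N/2}\mathrm{Re}(\omega^{-kj}A_k)+(-1)^jA_{N/2},$$
with $A_0,A_{N/2}$ real, $A_k$ complex, and the last term present only for even $N$. We call $A_k$ its part of frequency $k$. The $N$ functions $j\mapsto\omega^{kj}$, $k\in\mathbb Z/N$, are linearly independent. The coefficient of $\omega^{-kj}$ in $h$ is $A_k/2$ for $1\le k<N/2$, that of $\omega^{kj}$ is $\bar A_k/2$, and that of $(-1)^j=\omega^{jN/2}$ is $A_{N/2}$. Since $E$ consists of the frequencies $0$ and $1$,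
$$h\in E\iff A_k=0\ \text{ for all } 2\le k<N/2,\ \text{ and } A_{N/2}=0\ (N\text{ even}).\tag{2}$$
Every real vector has this form. A full frequency $k<N/2$ carries two real numbers, while the alternating frequency $N/2$ carries only one. The case $N=2n$ turns on this fact.

## 4. Which polygons survive a small perturbation of the circles

In the unit circle of $L$, the inscribed regular $N$-gons are those with $c=0$, $r=1$. Perturb the circle radially, to radius $1+\varepsilon\eta(v)$ in direction $v$. The polygon may react by moving its center and changing its radius, which to first order moves vertex $j$ radially by $(r-1)+c\cdot u_j$, a vector of $E$. So a polygon near the frame $z$ can survive only if the values of $\eta$ at the $N$ vertices form a vector of $E$. We now turn this into a criterion.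

Let $H:V\to\mathbb R$ be smooth with $H(\bar z)=H(z)$. For a unit vector $v\in L$ put
$$h_L(v)=H(v+iv^\perp),$$
where $v^\perp\in L$ is either unit vector orthogonal to $v$. The two choices give conjugate frames, so this is well defined. For $\varepsilon>0$ put
$$\gamma_L^\varepsilon=\{(1+\varepsilon h_L(v))\,v:\ v\in L,\ |v|=1\},\qquad h(z)=\big(H(\omega^{-j}z)\big)_{j\in\mathbb Z/N}\in\mathbb R^N .$$

**Proposition 3.** Suppose $h(z)\notin E$ for every $z\in V$. Then for all sufficiently small $\varepsilon>0$ the curves $\gamma_L^\varepsilon$ form a field satisfying (i) and (ii), with $C^\infty$ dependence on $L$. They are strictly convex, tend to the unit circles in $C^\infty$ uniformly in $L$ as $\varepsilon\to0$, and none of them has an inscribed regular $N$-gon. If $H$ is a real polynomial in the real and imaginary parts of the $z_j$, the curves are real-analytic.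

**The squares, by hand.** Let $n=2$, $N=4$. By (2), $h\in E$ means that the alternating sum $b(z)=\sum_j(-1)^jH(\omega^{-j}z)$ vanishes. But $b(\omega^{-1}z)=-b(z)$, and $z$ and $\omega^{-1}z$ lie on one circle $\{e^{i\alpha}z\}$, so $b$ vanishes somewhere on it. For $n=2$ the criterion can never be met, in accordance with Shnirel'man's theorem.

*Proof of Proposition 3.*

**Step 1: the curves form a field with the stated regularity.** Near any $L_0$ choose a smooth orthonormal frame $z(L)$ of $L$. Then $\gamma_L^\varepsilon$ is parametrized by
$$f(L,t)=\big(1+\varepsilon H(e^{-it}z(L))\big)\,\mathrm{Re}\big(e^{-it}z(L)\big),$$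
which is smooth in $(L,t)$. If $H$ is polynomial, then $H(e^{-it}z)$ is a trigonometric polynomial in $t$, and $f$ is real-analytic in $t$. Let $K=\max_V|H|$ and let $\varepsilon K<1$. Then $f(L,\cdot)$ is a polar curve with positive radius function $\rho(t)=1+\varepsilon H(e^{-it}z)$. It is injective, and its derivative has the nonzero component $\rho$ along $v^\perp$. So (i) and (ii) hold. The difference between $f$ and the unit circle is $\varepsilon H(e^{-it}z)\mathrm{Re}(e^{-it}z)$, and each $t$-derivative of this is $O(\varepsilon)$ uniformly, because $V\times S^1$ is compact. This is the $C^\infty$ convergence. The curvature of a polar curve has the sign of $\rho^2+2\rho'^2-\rho\rho''$, which tends to $1$ uniformly. So for small $\varepsilon$ the simple closed curves $\gamma_L^\varepsilon$ have positive curvature and are strictly convex.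

**Step 2: take a limit of inscribed polygons.** Suppose the last assertion fails. Then there are $\varepsilon_\nu\to0$, frames $z^\nu\in V$ with planes $L_\nu$, centers $c_\nu\in L_\nu$ and radii $r_\nu>0$ such that all points $q_j^\nu=c_\nu+r_\nu u_j(z^\nu)$ lie on $\gamma^{\varepsilon_\nu}_{L_\nu}$, that is,
$$|q_j^\nu|=1+\varepsilon_\nu H(\zeta_j^\nu),\tag{3}$$
where $\zeta_j^\nu=w+iw^\perp$, $w=q_j^\nu/|q_j^\nu|$, and $w^\perp$ is chosen so that $(w,w^\perp)$ has the orientation of the frame $z^\nu$. The $q_j^\nu$ are bounded, $c_\nu$ is their mean, and $r_\nu=|q_j^\nu-c_\nu|$. So after passing to a subsequence, $z^\nu\to z\in V$, $c_\nu\to c\in L_z$, $r_\nu\to r\ge0$. Write $u_j=u_j(z)$. The limit of $|q_j^\nu|^2$ is $1$, so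
$$|c|^2+r^2+2r\,c\cdot u_j=1\qquad\text{for all }j.$$
Averaging over $j$ and using (1) gives $|c|^2+r^2=1$, hence $r\,c\cdot u_j=0$ for all $j$. Since the $u_j$ span $L_z$, either $r=0$, $|c|=1$ (Case A), or $c=0$, $r=1$ (Case B).

**Step 3: polygons cannot shrink to a point (Case A).** Here the idea is that two adjacent edges would both become tangent to the circle at $c$. On $L_\nu\setminus0$ let
$$G_\nu(q)=|q|-1-\varepsilon_\nu h_{L_\nu}(q/|q|).$$
At $q=\rho\,\mathrm{Re}(e^{-it}z^\nu)$ the gradient of $h_{L_\nu}(q/|q|)$ is $\rho^{-1}\,\partial_t[H(e^{-it}z^\nu)]\,\mathrm{Im}(e^{-it}z^\nu)$, and $\partial_t[H(e^{-it}z)]$ is bounded on $V\times S^1$. So $\nabla G_\nu=q/|q|+O(\varepsilon_\nu)$ uniformly for $|q|\ge\frac12$. The function $G_\nu$ vanishes at $q_0^\nu,q_1^\nu,q_2^\nu$, which tend to $c$ with $|c|=1$, so the segments between them lie in $|q|\ge\frac12$ for large $\nu$. By Rolle's theorem there are $p_\nu\in[q_0^\nu,q_1^\nu]$ and $p_\nu'\in[q_1^\nu,q_2^\nu]$ with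
$$\nabla G_\nu(p_\nu)\cdot(q_1^\nu-q_0^\nu)=0=\nabla G_\nu(p_\nu')\cdot(q_2^\nu-q_1^\nu).$$
Here $q_{j+1}^\nu-q_j^\nu=r_\nu(u_{j+1}(z^\nu)-u_j(z^\nu))$. Divide by $r_\nu>0$ and let $\nu\to\infty$. Both gradients tend to $c$, so $c\cdot(u_1-u_0)=c\cdot(u_2-u_1)=0$. The vectors $u_1-u_0$ and $u_2-u_1$ make the angle $2\pi/N\not\equiv0\pmod\pi$, so they form a basis of $L_z\ni c$. Hence $c=0$, contradicting $|c|=1$.

**Step 4: expand to first order (Case B).** Now $c_\nu\to0$, $r_\nu\to1$. Squaring (3),
$$|c_\nu|^2+r_\nu^2+2r_\nu\,c_\nu\cdot u_j(z^\nu)=1+O(\varepsilon_\nu).$$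
Subtracting the mean over $j$ gives $c_\nu\cdot u_j(z^\nu)=O(\varepsilon_\nu)$ for all $j$, and then (1) gives $|c_\nu|=O(\varepsilon_\nu)$. The vector $q_j^\nu=r_\nu u_j(z^\nu)+c_\nu$ has component $r_\nu+c_\nu\cdot u_j(z^\nu)$ along $u_j(z^\nu)$, which is close to $1$, and a component of size $O(\varepsilon_\nu)$ orthogonal to it. So $|q_j^\nu|=r_\nu+c_\nu\cdot u_j(z^\nu)+O(\varepsilon_\nu^2)$, and (3) becomes
$$\varepsilon_\nu H(\zeta_j^\nu)=(r_\nu-1)+c_\nu\cdot u_j(z^\nu)+O(\varepsilon_\nu^2).\tag{4}$$

**Step 5: project away from $E$.** The vector $\big((r_\nu-1)+c_\nu\cdot u_j(z^\nu)\big)_j$ lies in $E$. Let $\pi$ be the orthogonal projection of $\mathbb R^N$ onto $E^\perp$. Applying $\pi$ to (4) and dividing by $\varepsilon_\nu$ gives $\pi\big((H(\zeta_j^\nu))_j\big)=O(\varepsilon_\nu)\to0$. Write $\zeta_j^\nu=e^{-it_\nu}z^\nu$. Since $q_j^\nu/|q_j^\nu|\to u_j$, the point $(\cos t_\nu,\sin t_\nu)$ of coordinates of $w$ in the frame $z^\nu$ tends to $(\cos\frac{2\pi j}N,\sin\frac{2\pi j}N)$, so $\zeta_j^\nu\to\omega^{-j}z$. Hence $\pi(h(z))=0$, that is, $h(z)\in E$, contrary to the hypothesis. $\square$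

It remains to find $H$ with $h(z)\notin E$ for all $z$.

## 5. Ellipsoids, and the number of frequencies a polygon can see

The first idea is to use ellipses. If $N\ge5$ and a regular $N$-gon is inscribed in an ellipse, then the ellipse and the circumscribed circle are conics sharing at least five points. Two distinct irreducible conics share at most four, so the ellipse is a circle. Thus a field of noncircular ellipses would settle everything. Can the sections of an ellipsoid $\sum\lambda_jx_j^2=1$ all be noncircular? From $(\mathrm{Re}\,w)^2=\frac12(|w|^2+\mathrm{Re}\,w^2)$,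
$$\sum_j\lambda_j\big(\mathrm{Re}(e^{-it}z_j)\big)^2=\tfrac12\sum_j\lambda_j|z_j|^2+\tfrac12\mathrm{Re}\Big(e^{-2it}\sum_j\lambda_jz_j^2\Big),$$
so the section by $L_z$ is a circle exactly when $\sum\lambda_jz_j^2=0$. For $n\ge3$ this always happens somewhere. Put $z_4=\dots=z_n=0$. If $\lambda_1,\lambda_2,\lambda_3$ are all equal, every such section is a circle. Otherwise choose $z$ with
$$(z_1^2,z_2^2,z_3^2)\ \text{ a positive multiple of }\ (\lambda_2-\lambda_3,\ \lambda_3-\lambda_1,\ \lambda_1-\lambda_2),$$
scaled so that $\sum|z_j|^2=2$. One checks $\sum z_j^2=0$ and $\sum\lambda_jz_j^2=0$. So some section is a circle, and a circle has inscribed regular $N$-gons for every $N$.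

In these terms the ellipsoid uses frequency $2$ only, and one complex equation $\sum\lambda_jz_j^2=0$ cannot be made unsolvable on $V$. We therefore bring in more frequencies. Take
$$H=\mathrm{Re}\sum_{k\ge2}P_k(z),\qquad P_k\ \text{a homogeneous polynomial of degree }k\text{ with real coefficients}.$$
Since $P_k(\omega^{-j}z)=\omega^{-kj}P_k(z)$, the part of $h(z)$ of frequency $k<N/2$ is $P_k(z)$, as long as only $P_k$ with $2\le k<N/2$ are used. By (2), $h(z)\in E$ means that all these $P_k(z)$ vanish. Together with $\sum z_j^2=0$ we want a system of forms in $n$ variables with no common zero in $\mathbb C^n\setminus0$. Fewer than $n$ forms in $n$ variables always have one, so we need at least $n-1$ forms $P_k$, for instance $k=2,\dots,n$, and this requires $n<N/2$.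

## 6. One coordinate per frequency when $N\ge2n+1$

**Lemma 4.** Let $N\ge 2n+1$ and $H(z)=\mathrm{Re}\sum_{k=2}^nz_k^{\,k}$. Then $H(\bar z)=H(z)$, and $h(z)\notin E$ for every $z\in V$.

*Proof.* $H$ is the real part of a polynomial with real coefficients, so $H(\bar z)=H(z)$. Further,
$$h_j=\sum_{k=2}^n\mathrm{Re}(\omega^{-kj}z_k^{\,k}),\qquad 2\le k\le n<N/2 .$$
If $h\in E$, then (2) gives $z_2=\dots=z_n=0$. Then $\sum z_j^2=0$ gives $z_1=0$, so $z=0$, which is not in $V$. $\square$

For example, let $n=3$, $N=7$, $H=\mathrm{Re}(z_2^2+z_3^3)$, and let $e_1,e_2,e_3$ be the standard basis. The plane of $e_1,e_2$, with frame $z=(1,i,0)$, carries the curve of radius $1-\varepsilon\cos2t$. In the plane of $e_1,e_3$, with frame $(1,0,i)$, frequency $2$ disappears and the radius is $1-\varepsilon\sin3t$: where the ellipse would degenerate to a circle, a three-fold bump takes over.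

By Proposition 3, Lemma 4 proves Theorem 1 for all $N\ge2n+1$. The case of the conjecture, $N=2n$, is exactly the one left.

## 7. The alternating frequency and aliasing when $N=2n$

**Where the homogeneous choice breaks down.** Let $N=2n$. The full frequencies outside $E$ are $2,\dots,n-1$, and frequency $n$ carries only one real number, which we call $b(z)$. If we keep $H=\mathrm{Re}\sum_{k=2}^nz_k^k$, then $z_n^{\,n}$ contributes only $(-1)^j\,\mathrm{Re}\,z_n^{\,n}$, and the vector with $z_n=e^{i\pi/(2n)}$, $z_1=iz_n$ and all other coordinates $0$ lies in $V$ and satisfies every condition for $h(z)\in E$.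

No other homogeneous choice helps. Suppose the parts of $h$ of frequency $k=2,\dots,n-1$ are homogeneous polynomials $P_k$ of degree $k$. These $n-2$ forms and $\sum z_j^2$ are $n-1$ forms in $n$ variables, so they have a common zero $z\in V$. They then vanish on the whole circle $\{e^{i\alpha}z\}$. The alternating part $b(z)=\frac1N\sum_j(-1)^jH(\omega^{-j}z)$ satisfies $b(\omega^{-1}z)=-b(z)$, so it vanishes somewhere on that circle. This is the square argument of Section 4 again.

**Aliasing.** The escape is that $h$ samples $H$ only at $N$ points, so the frequency-$k$ part of $h$ has to be equivariant under $\mathbb Z_N$ only, not under the whole circle. The monomial $z_1^{N+2}$ has degree $N+2$, but since $\omega^N=1$ the polygon reads it as frequency $2$. Mixing it with a true frequency-$2$ term destroys the circle symmetry of the zero set.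

Here is how this works for $n=3$ and $N=6$. We need a complex $a$ with $a(\omega^{-1}z)=\omega^{-2}a(z)$ and a real $b$ with $b(\omega^{-1}z)=-b(z)$, without common zeros on $V_2(\mathbb R^3)$. The choice $a=z_3^2$ vanishes on circles. Take instead
$$a=z_3^2-z_1^8=(z_3-z_1^4)(z_3+z_1^4).$$
Its zero set has two branches $z_3=\pm z_1^4$. Under $z\mapsto\omega^{-1}z$ the left side is multiplied by $\omega^{-1}$ and $z_1^4$ by $\omega^{-4}=-\omega^{-1}$, so the two branches are exchanged. The sign $\pm$ that labels the branch is therefore itself an alternating function, and $b=\mathrm{Re}(z_3\bar z_1^4)$ reads it off: on the branches, $b=\pm|z_1|^8$. And $z_1$ cannot vanish there, since $z_1=z_3=0$ would force $z_2=0$.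

In the plane of $e_1,e_2$, with frame $(1,i,0)$, the function $H=\mathrm{Re}(z_3^2-z_1^8+z_3\bar z_1^4)$ gives radius $1-\varepsilon\cos8t$. At the vertices $t_0+\frac{2\pi j}6$ of a hexagon, $\cos 8t$ takes the values $\cos(8t_0+2\cdot\frac{2\pi j}6)$, a frequency-$2$ vector of amplitude $1$, whatever $t_0$ is.

**Lemma 5.** Let $N=2m$ be even with $m\ge n\ge3$, and
$$H(z)=\mathrm{Re}\Big[z_3^2-z_1^{2m+2}+\sum_{k=3}^{n-1}z_{k+1}^{\,k}+z_3\,\bar z_1^{\,m+1}\Big].$$
Then $H(\bar z)=H(z)$, and $h(z)\notin E$ for every $z\in V$.

*Proof.* The bracket is a polynomial in $z,\bar z$ with real coefficients, so replacing $z$ by $\bar z$ conjugates it, and $H(\bar z)=H(z)$. Since $\omega^{2m}=1$ and $\omega^m=-1$, we have $(\omega^{-j})^{2m+2}=\omega^{-2j}$ and $\omega^{-j}\,\overline{\omega^{-j}}^{\,m+1}=\omega^{jm}=(-1)^j$. Hence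
$$h_j=\mathrm{Re}\big[\omega^{-2j}(z_3^2-z_1^{2m+2})\big]+\sum_{k=3}^{n-1}\mathrm{Re}\big[\omega^{-kj}z_{k+1}^{\,k}\big]+(-1)^j\,\mathrm{Re}\big(z_3\bar z_1^{\,m+1}\big).$$
The frequencies $2,\dots,n-1$ lie in $\{2,\dots,m-1\}$ (here $m\ge3$ is used), and the last term has frequency $m=N/2$. If $h\in E$, then (2) gives
$$z_3^2=z_1^{2m+2},\qquad z_4=\dots=z_n=0,\qquad\mathrm{Re}(z_3\bar z_1^{\,m+1})=0.$$
The first equation gives $z_3=\pm z_1^{m+1}$, and the third becomes $\pm|z_1|^{2m+2}=0$. So $z_1=z_3=0$, then $z_2^2=0$ from $\sum z_j^2=0$, and $z=0$, which is not in $V$. $\square$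

*Proof of Theorem 1.* For even $N\ge2n$ apply Proposition 3 with the $H$ of Lemma 5, for odd $N\ge 2n+1$ with the $H$ of Lemma 4, and take $\varepsilon$ small. $\square$

For $N=2n$ the counterexample is explicit: $m=n$ and $\gamma_L=\{(1+\varepsilon H(v+iv^\perp))v\}$ with $\varepsilon>0$ small. For $n=2$, $N=4$ the construction is unavailable, as it must be: it needs frequency $2$ to be smaller than $N/2$.

## 8. The arithmetic condition of Theorem 2 and reduction to $N=2n-1$

**The equivalence.** Let $N\ge5$ be odd. A prime $N$ does not divide $\big(\frac{N-1}2\big)!$. Suppose $N$ is composite. If $N=ab$ with $3\le a<b$, then $a<b\le N/3\le\frac{N-1}2$, so $a,b$ are distinct factors of the factorial and $N$ divides it. Otherwise $N=q^2$ with $q$ prime. If $q\ge5$, then $4q\le q^2-1$, so $q$ and $2q$ are distinct factors of the factorial and $N$ divides it. If $q=3$, then $9\nmid4!=24$.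

**Reduction.** Put $n'=\frac{N+1}2$, so $3\le n'\le n$. Restrict the given field to $G_2(\mathbb R^{n'})\subset G_2(\mathbb R^n)$. A polygon found there is a polygon of the original field. So from now on
$$N=2n-1,\qquad n\ge3,\qquad \tfrac{N-1}2=n-1 .$$

The plan is to deform the field to unit circles, keeping control of all inscribed $N$-gons, and to count the polygons in the unit circles topologically. The count lives in a finite cyclic group, and it is nonzero because $N\nmid(n-1)!$.

## 9. Deforming any field to the unit circles

**Goal.** We construct fields $\gamma^s$ of Jordan curves from $\gamma^0=\gamma$ to the unit circles, in three successive stages. Within each stage there are local parametrizations $f(s,L,t)$, embeddings in $t$ with $\partial_tf\ne0$, with $f,\partial_tf$ jointly continuous. (Parametrizations of different stages need not match. Only the curves do, and each stage will be used separately.)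

**Lemma 6 (short chords).** Let $f(p,t)$ and $\partial_tf(p,t)$ be continuous in $(p,t)$, with $p$ in a metric space and $t\in S^1$. Let $p_\nu\to p$, and let $t_\nu\ne t'_\nu$ both tend to $t^*$. Let $\delta_\nu\to0$ be the small real number representing $t'_\nu-t_\nu$. Then $f(p_\nu,t'_\nu)-f(p_\nu,t_\nu)=\delta_\nu\big(\partial_tf(p,t^*)+o(1)\big)$.

*Proof.* The left side is $\delta_\nu\int_0^1\partial_tf(p_\nu,t_\nu+\sigma\delta_\nu)\,d\sigma$, and the integrand tends to $\partial_tf(p,t^*)$ uniformly in $\sigma$. $\square$

**Stage (a): smoothing.** The purpose is to make the curves $C^\infty$. Let $g_L:\mathbb R/\mathbb Z\to L$ be the constant-speed parametrization of $\gamma_L$. It is unique up to rotations and reversal of $\mathbb R/\mathbb Z$. Locally in $L$ it can be chosen continuous in the $C^2$ sense: the arclength function $\int_0^t|\partial_tf(L,\cdot)|$ is $C^2$ in $t$ with positive derivative, with derivatives continuous in $(L,t)$, so the same holds for its inverse. Let $F(s,L,\cdot)$ be the convolution of $g_L$ with the heat kernel of $\mathbb R/\mathbb Z$ at time $s$, with $F(0,L,\cdot)=g_L$.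 It takes values in the linear space $L$. The kernel is even, so convolution commutes with rotations and reversal, and the image does not depend on the choice of $g_L$. As $s\to0$, $F$ and $\partial_tF$ converge to $g_L,g_L'$ uniformly in $L$, so both are continuous on $s\ge0$.

There is $s_0>0$ such that $F(s,L,\cdot)$ is an embedding with $\partial_tF\ne0$ for all $L$ and $0\le s\le s_0$. If not, there are $s_\nu\to0$ and $L_\nu$ for which this fails, and by compactness of $G_2(\mathbb R^n)$ we may assume $L_\nu\to L$. Zeros of $\partial_tF(s_\nu,L_\nu,\cdot)$ would give, in the limit, a zero of $g_L'$, which is impossible. So there are $t_\nu\ne t_\nu'$ with equal values of $F(s_\nu,L_\nu,\cdot)$, and we may assume $t_\nu\to t$, $t'_\nu\to t'$. If $t\neq t'$, then $g_L(t)=g_L(t')$ contradicts injectivity. If $t=t'$, Lemma 6 gives $0=\delta_\nu(g_L'(t)+o(1))$ with $\delta_\nu\ne0$, a contradiction.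

At $s=s_0$ all $t$-derivatives of $F$ are continuous in $(L,t)$, since they can be put on the kernel.

**Stage (b): curve shortening.** The purpose is to make the curves convex. We recall what is needed about the flow that moves each point of a curve with velocity equal to its curvature vector.

* By Gage–Hamilton (J. Differential Geom. 23, 1986) and Grayson (J. Differential Geom. 26, 1987), a smooth Jordan curve of enclosed area $A$ evolves through smooth Jordan curves on $[0,T)$, $T=A/2\pi$. It has positive curvature at some time before $T$, and positivity persists afterwards.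
* By standard parabolic theory, the solution depends continuously, in $C^\infty$ and on compact time intervals, on the initial curve.
* The flow commutes with isometries of the plane.

Near a given plane, identify $L$ with $\mathbb R^2$ by a smooth orthonormal frame. By the last fact the flow on $L$ does not depend on this identification. Start from the curves of stage (a) at $s_0$. The area, hence $T_L$, is continuous in $L$. Given $L_0$, choose $\tau_0<1$ such that the curve of $L_0$ has positive curvature at time $\tau_0T_{L_0}$. By continuous dependence, the curves of all $L$ near $L_0$ have positive curvature at time $\tau_0T_L$, hence also at later times. By compactness of $G_2(\mathbb R^n)$, finitely many such neighborhoods cover it. Let $\tau<1$ be the largest of the corresponding $\tau_0$. Then at time $\tau T_L$ all curves have positive curvature. Stage (b) consists of the curves at times $sT_L$, $0\le s\le\tau$, with the local parametrizations carried along by the flow.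

**Stage (c): convex curves.** The purpose is to reach the unit circles. In local frames, write $v(\theta)=x\cos\theta+y\sin\theta$ and $v^\perp(\theta)=v'(\theta)$. Let $h_L(\theta)=\max_{q}q\cdot v(\theta)$ over the curve obtained in (b), its support function with respect to $O$. Because the curvature is positive, the point with outer normal $v(\theta)$ is $X=h_Lv+h_L'v^\perp$, with $X'=(h_L+h_L'')v^\perp$, and $h_L+h_L''>0$ is the radius of curvature. Moreover $h_L,h_L',h_L''$ are continuous in $(L,\theta)$, because the curves depend continuously on $L$ in $C^\infty$ and the normal angle is a coordinate along them. For $s\in[0,1]$ take the curve with support function $(1-s)h_L+s$, parametrized by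
$$X_s(\theta)=(1-s)X(\theta)+s\,v(\theta),\qquad X_s'=\rho_sv^\perp,\quad \rho_s=(1-s)(h_L+h_L'')+s>0 .$$
It is injective: $\frac{d}{d\varphi}\big(X_s(\varphi)\cdot v(\theta)\big)=-\rho_s(\varphi)\sin(\varphi-\theta)$, so $X_s(\varphi)\cdot v(\theta)$ is maximal only at $\varphi=\theta$. If $X_s(\theta)=X_s(\theta')$, then $\theta'$ is also a maximum point, so $\theta'=\theta$. Replacing the frame by another one changes neither the support function nor the family. At $s=1$ we have the unit circles centered at $O$.

## 10. The Euler class with compact support, and its invariance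

**The section whose zeros are polygons.** Let
$$Y=\{(z,c,r):\ z\in V,\ c\in L_z,\ r>0\},$$
with the free action of $\mathbb Z_N$ generated by $(z,c,r)\mapsto(\omega^{-1}z,c,r)$. Put $B=Y/\mathbb Z_N$, $X=V/\mathbb Z_N$, and let $p:B\to X$ be the projection. Here $\dim B=2n$ and $\dim X=2n-3$.

Consider one of the three stages, its parameter interval rescaled to $[0,1]$. Let $d^s_L:L\to\mathbb R$ be the signed distance to $\gamma^s_L$, negative inside. It is jointly continuous in $(s,L,q)$. Indeed its absolute value $\min_t|q-f(s,L,t)|$ is continuous by continuity of $f$ and compactness of $S^1$, and near a point off the curve the sign is constant, because the winding number is locally constant there. Put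
$$\Phi_j^s(z,c,r)=d^s_{L_z}\big(c+ru_j(z)\big),\qquad j\in\mathbb Z/N.$$
Since $u_j(\omega^{-1}z)=u_{j+1}(z)$, the map $\Phi^s:Y\to\mathbb R^N$ is equivariant for the cyclic shift of $\mathbb R^N$. So it is a section of $\mathcal E=Y\times_{\mathbb Z_N}\mathbb R^N$ over $B$. For odd $N$ an $N$-cycle is an even permutation, so $\mathcal E$ is orientable. Zeros of $\Phi^s$ are exactly the inscribed regular $N$-gons of curves of $\gamma^s$, with marked frame modulo $\mathbb Z_N$.

**Step 1: the zero set in $B\times[0,1]$ is compact.** It is closed. On it the vertices lie in the compact union of all curves, so their mean $c$ and the radius $r$ are bounded. As $V$ is compact, it remains to bound $r$ away from $0$. Suppose there are zeros $(z^\nu,c_\nu,r_\nu,s_\nu)$ with $r_\nu\to0$. Pass to a subsequence with $s_\nu\to s$, $z^\nu\to z$ and $c_\nu$ convergent. Put $L=L_z$. All vertices tend to one point of $\gamma^s_L$, say $f(s,L,t^*)$. Let $t_j^\nu$ be the parameters of the vertices. Any limit point $t'$ of $t_j^\nu$ satisfies $f(s,L,t')=f(s,L,t^*)$, so $t'=t^*$ by injectivity, and $t_j^\nu\to t^*$. By Lemma 6 the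 chords between vertices $0,1$ and between vertices $1,2$ are nonzero multiples of $\partial_tf(s,L,t^*)+o(1)$. So the lines through these adjacent edges have the same limit direction. But adjacent edges make the fixed angle $2\pi/N\not\equiv0\pmod\pi$, a contradiction.

**Step 2: an invariant that vanishes when there are no polygons.** Let $\mathcal E$ be an oriented vector bundle of rank $N$ over $B$, with Thom class $\tau\in H^N(\mathcal E,\mathcal E\setminus0;\mathbb Z)$. A section $\Phi$ with compact zero set $Z$ is a map $(B,B\setminus Z)\to(\mathcal E,\mathcal E\setminus0)$.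

**Definition.** The compactly supported Euler class $e_c(\Phi)\in H_c^N(B;\mathbb Z)$ is the image of $\Phi^*\tau\in H^N(B,B\setminus Z)$.

**Example.** Over $B=\mathbb R$ with the trivial line bundle, $H^1_c(\mathbb R)=\mathbb Z$. The section $b\mapsto b$ has class a generator. The section $b\mapsto b^2-1$ has two zeros of opposite sign and class $0$, the same as the zero-free section $b^2+1$.

If $Z=\emptyset$, then $e_c(\Phi)=0$, since it comes from $H^N(B,B)=0$. If $\Phi^s$, $s\in[0,1]$, is a homotopy with compact zero set in $B\times[0,1]$, let $K\subset B$ be the projection of that set. Then $(b,s)\mapsto\Phi^s(b)$ maps $(B\times[0,1],(B\setminus K)\times[0,1])$ to $(\mathcal E,\mathcal E\setminus0)$, so $\Phi^0$ and $\Phi^1$ pull $\tau$ back to the same class in $H^N(B,B\setminus K)$, and $e_c(\Phi^0)=e_c(\Phi^1)$.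

Apply this to stages (a), (b), (c) in turn. The section depends only on the curves, not on parametrizations, so the end of one stage is the beginning of the next. If $\gamma$ had no inscribed regular $N$-gon, then $e_c$ would vanish for $\gamma$, hence for the field of unit circles. So it suffices to show $e_c(\Phi)\ne0$ for the unit circles.

## 11. The unit circles: reduction to a bundle over $V/\mathbb Z_N$

**Step 3: simplify the section.** For unit circles $d_L(q)=|q|-1$. Replace it by $\frac12(|q|^2-1)$, which has the same sign and the same zeros, so the linear homotopy keeps the zero set fixed. It is compact, being $\{c=0,r=1\}$. Now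
$$\Phi_j=\tfrac12(|c|^2+r^2-1)+r\,c\cdot u_j(z).\tag{5}$$

**Step 4: split the bundle.** Let $E_k\subset\mathbb R^N$ be the span of $(\cos\frac{2\pi kj}N)_j$ and $(\sin\frac{2\pi kj}N)_j$. Then
$$\mathbb R^N=\mathbb R\mathbf 1\oplus E_1\oplus W,\qquad W=\bigoplus_{k=2}^{n-1}E_k,$$
as $\frac{N-1}2=n-1$, and each summand is invariant under the shift. A group of odd order has no nontrivial homomorphism to $\{\pm1\}$, so all associated bundles are orientable. We get $\mathcal E=\mathcal E_0\oplus p^*\mathcal W$ with $\mathcal E_0=Y\times_{\mathbb Z_N}(\mathbb R\mathbf 1\oplus E_1)$ and $\mathcal W=V\times_{\mathbb Z_N}W$ over $X$.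

The planes $L_z$ form an oriented plane bundle $\mathcal L$ over $X$, oriented by the frame $z$. The map $c\mapsto(c\cdot u_j(z))_j$ is an equivariant isomorphism $L_z\to E_1$, so $\mathcal E_0\cong\mathbb R\oplus p^*\mathcal L$. By (5) the section is
$$\Phi=(\beta,0),\qquad\beta=\big(\tfrac12(|c|^2+r^2-1),\ rc\big).$$

**Step 5: $e_c(\beta)$ is a Thom class.** The fiber of $p$ over $[z]$ is $L_z\times(0,\infty)$, and $(c,r)\mapsto(c,\log r)$ identifies $p:B\to X$ with the oriented rank-$3$ vector bundle $\mathcal L\oplus\mathbb R$ over the compact manifold $X$. On a fiber, $\beta=0$ forces $c=0$ and then $r=1$. The differential of $\beta$ at $(c,r)=(0,1)$ is $(dr,dc)$, an isomorphism. A map $\mathbb R^3\to\mathbb R^3$ with one zero, at which it is a local diffeomorphism, pulls a generator of $H^3(\mathbb R^3,\mathbb R^3\setminus0)$ back to a generator of $H^3_c(\mathbb R^3)=\mathbb Z$, by excision. So $e_c(\beta)\in H_c^3(B;\mathbb Z)$ restricts to a generator on each fiber, which makes it a Thom class of $p$.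

**Step 6: remove the fiber.** The Thom class of a direct sum is, up to sign, the product of the pulled back Thom classes, and the zero section of $p^*\mathcal W$ pulls its Thom class back to $p^*e(\mathcal W)$. Hence
$$e_c(\Phi)=\pm\,e_c(\beta)\cup p^*e(\mathcal W).$$
By the Thom isomorphism $H^{2n-4}(X)\to H_c^{2n-1}(B)$, $a\mapsto e_c(\beta)\cup p^*a$, we have $e_c(\Phi)\ne0$ if and only if $e(\mathcal W)\ne0$ in $H^{2n-4}(X;\mathbb Z)$.

## 12. The quadric and the number $2(n-1)!$

**Step 7: pass to the quadric.** The circle group acts freely on $V$ by $z\mapsto\lambda z$. The quotient $Q=V/S^1$ is the oriented Grassmannian, and it is also the smooth quadric $\{\sum z_j^2=0\}\subset\mathbb{CP}^{n-1}$. It is a closed oriented manifold of dimension $2n-4$, connected because $V_2(\mathbb R^n)$ is connected for $n\ge3$. Let $\rho:X\to Q$ be the projection. For $k\in\mathbb Z$ let $\mathbb C_{(k)}$ be $\mathbb C$ with $\lambda\in S^1$ acting by $\lambda^k$, and put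
$$l_0=V\times_{S^1}\mathbb C_{(1)},\qquad x=c_1(l_0)\in H^2(Q;\mathbb Z),\qquad V\times_{S^1}\mathbb C_{(k)}=l_0^{\otimes k}.$$
Up to sign, $x$ is the hyperplane class. For $n=3$, for instance, $Q$ is a conic in $\mathbb{CP}^2$, a sphere. In general a line in $\mathbb{CP}^{n-1}$ in general position meets $Q$ in two points, so $Q$ has degree $2$ and
$$\langle x^{n-2},[Q]\rangle=\pm2.\tag{6}$$

**Step 8: compute $e(\mathcal W)$.** For $1\le k\le n-1$ the map $A\mapsto(\mathrm{Re}(\omega^{-kj}A))_j$ is an isomorphism $\mathbb C\to E_k$, and the shift $j\mapsto j+1$ becomes $A\mapsto\omega^{-k}A$. The generator of $\mathbb Z_N$ acts on $V$ as $\omega^{-1}\in S^1$, so $E_k$ is the restriction of $\mathbb C_{(k)}$ to $\mathbb Z_N$. Hence $V\times_{\mathbb Z_N}E_k=\rho^*l_0^{\otimes k}$ up to orientation, through the fiberwise isomorphism $[z,A]\mapsto([z],[z,A])$. Its Euler class is $\pm k\,\rho^*x$, and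
$$e(\mathcal W)=\pm\prod_{k=2}^{n-1}k\,\rho^*x=\pm(n-1)!\,\rho^*x^{n-2}.$$

**Step 9: the kernel of $\rho^*$.** The map $\rho$ is a principal bundle with group $S^1/\mathbb Z_N$, which is a circle via $\lambda\mapsto\lambda^N$. Its associated line bundle is $V\times_{S^1}\mathbb C_{(N)}=l_0^{\otimes N}$, so its Euler class is $\pm Nx$. The Gysin sequence contains
$$H^{2n-6}(Q;\mathbb Z)\xrightarrow{\ \cup Nx\ }H^{2n-4}(Q;\mathbb Z)=\mathbb Z\xrightarrow{\ \rho^*\ }H^{2n-4}(X;\mathbb Z),$$
up to the sign of the first map. By exactness, $\ker\rho^*\subset N\mathbb Z$.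

**Step 10: divisibility.** By (6), the class $(n-1)!\,x^{n-2}$ corresponds to $\pm2(n-1)!\in\mathbb Z$. Since $N$ is odd and $N\nmid\big(\frac{N-1}2\big)!=(n-1)!$, also $N\nmid2(n-1)!$. So the class is not in $\ker\rho^*$, and $e(\mathcal W)\ne0$. By Step 6, $e_c(\Phi)\ne0$ for the unit circles, and by Section 10 the field $\gamma$ contains a curve with an inscribed regular $N$-gon. This proves Theorem 2. $\blacksquare$

**Remark (the same number at $N=2n$).** The computation (6) strengthens the observation at the start of Section 7. Let $N=2n$, and let $a_k:V\to\mathbb C$, $2\le k\le n-1$, be any continuous functions, not necessarily polynomials, with $a_k(\lambda z)=\lambda^ka_k(z)$ for all $\lambda\in S^1$. Together they are a section of $\bigoplus_{k=2}^{n-1}l_0^{\otimes k}$ over $Q$, whose Euler number is $\pm2(n-1)!\ne0$. So they have a common zero $z$, hence vanish on the circle $S^1z$, and any continuous real $b$ with $b(\omega^{-1}z)=-b(z)$ vanishes somewhere on this circle. An $H$ that satisfies the criterion of Proposition 3 for $N=2n$ must therefore break the circle symmetry in some frequency $k\le n-1$.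 In Lemma 5 with $m=n$ the term $z_1^{2n+2}$ does this in frequency $2$.
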